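\title{Neural codes with exponentially large closed embedding dimension}

\begin{abstract}
A family of $N$ convex sets in $\mathbb{R}^d$ determines a code, the collection of subsets of $\{1,\dots,N\}$ that records which sets contain each point. The closed embedding dimension of a code is the least $d$ in which it arises from closed convex sets. To every antichain of $m\ge 2$ subsets of $\{1,\dots,n\}$ we attach a code on $n+2$ neurons whose closed embedding dimension is exactly $m$. Hence finite closed embedding dimensions grow exponentially in $N$ and exceed $N-1$ for a code with $N=6$; the largest finite value $M(N)$ satisfies $M(N)^{1/N}\to 2$. The same codes have open embedding dimension $m$. The lower bound rests on a sunflower lemma for convex sets whose common core is closed and has nonempty interior.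
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $[N]=\{1,\dots,N\}$. A \emph{code on $N$ neurons} is a set $\mathcal{C}$ of subsets of $[N]$, its \emph{codewords}, with $\emptyset\in\mathcal{C}$. Codes record how the members of a family of sets overlap. Given subsets $U_1,\dots,U_N$ of $\mathbb{R}^d$, the \emph{word} of a point $x\in\mathbb{R}^d$ is $w(x)=\{i: x\in U_i\}$, and the code of the family is $\{w(x):x\in\mathbb{R}^d\}$. With $U_\sigma=\bigcap_{i\in\sigma}U_i$ and $U_\emptyset=\mathbb{R}^d$, the points with word $\sigma$ form the \emph{atom} $U_\sigma\setminus\bigcup_{j\notin\sigma}U_j$, and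
\begin{equation}\label{eq:dictionary}
U_\sigma=\{x\in\mathbb{R}^d: w(x)\supseteq\sigma\}.
\end{equation}
A \emph{closed realization} of $\mathcal{C}$ in $\mathbb{R}^d$ is a family of closed convex sets $U_1,\dots,U_N\subseteq\mathbb{R}^d$ whose code is $\mathcal{C}$; an \emph{open realization} uses open convex sets instead. The sets may be empty, and $d=0$ is allowed, $\mathbb{R}^0$ being a single point. The \emph{closed embedding dimension} $\operatorname{cdim}(\mathcal{C})$ is the least $d$ for which $\mathcal{C}$ has a closed realization in $\mathbb{R}^d$, and $\infty$ if there is none. The \emph{open embedding dimension} $\operatorname{odim}(\mathcal{C})$ is defined in the same way with open realizations. In examples we write codewords as strings, $12$ for $\{1,2\}$.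

The code $\{\emptyset\}$ has both dimensions equal to $0$. The code $\{\emptyset,1\}$ has both dimensions equal to $1$: the single point of $\mathbb{R}^0$ carries only one word, and a bounded interval in $\mathbb{R}^1$ realizes the code. The code $\{\emptyset,12,13\}$ has both dimensions infinite, because the connected set $U_1$ would be the disjoint union of the nonempty sets $U_2$ and $U_3$, both closed or both open.

How much room can a code on $N$ neurons require, if it can be realized at all? For open sets there are families of codes whose embedding dimension is finite and grows exponentially in the number of neurons \cite[Corollary~5.3.7]{thesis}. The closed counterpart is asked in \cite[Question~7.3.3]{thesis}, in two parts.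
\begin{itemize}
\item[(Q1)] Are there a constant $c>1$ and codes $\mathcal{C}_k$ on $N_k$ neurons, with $N_k\to\infty$, such that $c^{N_k}\le\operatorname{cdim}(\mathcal{C}_k)<\infty$ for all $k$?
\item[(Q2)] Is there a code $\mathcal{C}$ on $N\ge2$ neurons with $N-1<\operatorname{cdim}(\mathcal{C})<\infty$?
\end{itemize}
The condition $N\ge2$ excludes trivial cases such as $\{\emptyset,1\}$. Section~\ref{sec:threshold} shows why $N-1$ is the natural threshold in (Q2) and why one might guess that both answers are negative. Both are positive.

An \emph{antichain} is a family of sets none of which contains another. Let $\mathcal{F}$ be an antichain of $m\ge2$ subsets of $[n]$. Every $F\in\mathcal{F}$ is then nonempty and different from $[n]$, since $\emptyset$ and $[n]$ are comparable with all subsets. Let $I(\mathcal{F})$ be the set of all intersections of nonempty subfamilies of $\mathcal{F}$. On the $n+2$ neurons $[n]\cup\{b,h\}$ define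
\begin{equation}\label{eq:code}
\mathcal{C}_{\mathcal{F}}=\bigl\{\emptyset,\ [n],\ [n]\cup\{b\}\bigr\}\ \cup\ \bigl\{\tau\cup\{b\},\ \tau\cup\{b,h\}\ :\ \tau\in I(\mathcal{F})\bigr\}.
\end{equation}

\begin{theorem}\label{thm:A}
For every antichain $\mathcal{F}$ of $m\ge2$ subsets of $[n]$ we have $\operatorname{cdim}(\mathcal{C}_{\mathcal{F}})=m$.
\end{theorem}

Write $\beta_k=\binom{k}{\lfloor k/2\rfloor}$.

\begin{corollary}\label{cor:answers}
For every $N\ge4$ there is a code on $N$ neurons whose closed embedding dimension equals $\beta_{N-2}$. Moreover:
\begin{itemize}
\item[(a)] $(\sqrt2)^N\le\beta_{N-2}$ for all $N\ge8$, so the answer to \textup{(Q1)} is yes.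
\item[(b)] The code $\{\emptyset,1234,12345\}\cup\{\tau\cup\{5\},\,\tau\cup\{5,6\}:\tau\subseteq[4],\ |\tau|\le2\}$ on $N=6$ neurons has closed embedding dimension $6>N-1$, so the answer to \textup{(Q2)} is yes.
\end{itemize}
\end{corollary}

The next theorem determines the exponential rate, fills in the intermediate values, and treats open realizations.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[]
\item[(1)] If $\mathcal{C}$ is a code on $N$ neurons with $|\mathcal{C}|\ge3$ and $\operatorname{cdim}(\mathcal{C})<\infty$, then $\operatorname{cdim}(\mathcal{C})\le|\mathcal{C}|-2\le2^N-2$. The same holds for $\operatorname{odim}$.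
\item[(2)] Let $M(N)$ be the maximum finite closed embedding dimension of a code on $N$ neurons. For $N\ge4$ we have $\beta_{N-2}\le M(N)\le2^N-2$. Hence $M(N)^{1/N}\to2$. In \textup{(Q1)} every $c<2$ is achievable, with a code for every sufficiently large number of neurons, and no $c\ge2$ is.
\item[(3)] For $N\ge4$, every integer $m$ with $0\le m\le\beta_{N-2}$ is the closed embedding dimension of some code on $N$ neurons.
\item[(4)] For $\mathcal{F}$ as in Theorem~\ref{thm:A} we also have $\operatorname{odim}(\mathcal{C}_{\mathcal{F}})=m$, and statement \textup{(2)}, including the limit, holds with $\operatorname{odim}$ in place of $\operatorname{cdim}$.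
\end{itemize}
\end{theorem}

The two bounds in (2) differ by a factor polynomial in $N$, and we leave this gap open.

The code \eqref{eq:code} describes a \emph{sunflower}: convex \emph{petals} $U_F$, $F\in\mathcal{F}$, any two of which meet exactly in a common \emph{core} $K=U_{[n]}$. The petals are intersections of the sets $U_i$, so $n$ neurons label as many petals as an antichain has members; this is the source of the exponential growth. The set $U_h$ (for ``hull'') meets every petal and misses the core. The sunflower lemma of Section~\ref{sec:sunflower} says that this is impossible for $D+1$ petals in $\mathbb{R}^D$, provided that the core has nonempty interior. For open sets a nonempty core has interior automatically. For closed sets it may be a point, and the set $U_b$ (for ``blanket'') is there to prevent this. Section~\ref{sec:plane} shows both mechanisms on three petals in the plane. Theorem~\ref{thm:A} is proved in Section~\ref{sec:thmA}, its open version in Section~\ref{sec:open}, and the remaining statements in Section~\ref{sec:growth}.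

\section{The threshold $N-1$}\label{sec:threshold}

Helly's theorem states that finitely many convex sets in $\mathbb{R}^d$ have a common point as soon as every $d+1$ or fewer of them do. It gives the first lower bounds on embedding dimensions. If $\sigma$ is contained in no codeword but every proper subset of $\sigma$ is contained in one, then by \eqref{eq:dictionary} the sets $U_i$, $i\in\sigma$, have empty intersection while any $|\sigma|-1$ of them meet, so $d\ge|\sigma|-1$. This argument never yields more than $N-1$. For a large class of codes the same number is an upper bound.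

\begin{proposition}\label{prop:intclosed}
Let $\mathcal{C}$ be a code on $N\ge2$ neurons that is closed under intersections and does not contain $[N]$. Then $\operatorname{cdim}(\mathcal{C})\le N-1$.
\end{proposition}

\begin{proof}
Work in the hyperplane $\{x\in\mathbb{R}^N:\sum_ix_i=1\}\cong\mathbb{R}^{N-1}$, and put $Z(x)=\{i:x_i=0\}$. For each nonempty $\sigma\in\mathcal{C}$ let $p_\sigma$ be the average of the basis vectors $e_j$ with $j\notin\sigma$, so that $p_\sigma\ge0$ and $Z(p_\sigma)=\sigma$. Let $U_i=\operatorname{conv}\{p_\sigma:i\in\sigma\in\mathcal{C}\}$, a compact convex set on which $x_i=0$. Thus $w(x)\subseteq Z(x)$ for all $x$. Suppose $w(x)\ne\emptyset$. Then $x=\sum_{\sigma\in S}\lambda_\sigma p_\sigma$ is a convex combination with all $\lambda_\sigma>0$, for a nonempty set $S$ of codewords. All coordinates are nonnegative, so $Z(x)=\bigcap_{\sigma\in S}\sigma\in\mathcal{C}$. If $j\in Z(x)$, every $\sigma\in S$ contains $j$, so $x\in U_j$. Hence $w(x)=Z(x)\in\mathcal{C}$. In particular $w(p_\sigma)=\sigma$, and points with a negative coordinate have word $\emptyset$.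
\end{proof}

For the code of all proper subsets of $[N]$ the two bounds meet, and the closed embedding dimension is exactly $N-1$. The realization in the proof uses thin sets, lying in the facets of a simplex, which open realizations cannot use. It is tempting to guess that this freedom always keeps a finite closed embedding dimension linear in $N$. A counterexample has to take the freedom away, and by Proposition~\ref{prop:intclosed} it cannot be a code that is closed under intersections and omits $[N]$. In $\mathcal{C}_{\mathcal{F}}$ the intersection of the codewords $[n]$ and $F\cup\{b\}$ is $F$, which is not a codeword.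

\section{Three petals in the plane}\label{sec:plane}

Take $n=3$ and $\mathcal{F}=\{1,2,3\}$, the antichain of singletons. Then $I(\mathcal{F})=\{\emptyset,1,2,3\}$ and
\[
\mathcal{C}_{\mathcal{F}}=\{\emptyset,\ 123,\ 123b,\ b,\ bh,\ 1b,\ 1bh,\ 2b,\ 2bh,\ 3b,\ 3bh\}.
\]
Theorem~\ref{thm:A} asserts that this code has no closed realization in the plane. The petals are $U_1,U_2,U_3$. Any two meet in $K=U_{123}$, because the only codewords containing two of $1,2,3$ contain all three. The set $U_h$ contains a point $p_i$ of each $U_i$ and misses $K$.

\emph{What $b$ does.} Ignore $b$ first. The remaining words $\emptyset,123,h,i,ih$ are realized in the plane by three segments $U_1,U_2,U_3$ from the origin to the points $(-2,2),(0,2),(2,2)$, together with the segment $U_h$ from $(-1,1)$ to $(1,1)$. Here $K$ is the origin. Now try to add $U_b$. Every codeword that contains $1$ but not all of $123$ contains $b$, so $U_b$ contains the segment $U_1$ without the origin. Being closed, $U_b$ contains the origin too, and the codeword $123$ does not occur. For it to occur, some point of $K$ must have a neighborhood in which no petal protrudes from $K$. We shall see in Section~\ref{sec:thmA}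 that this forces $K$ to have interior in the affine subspace spanned by the petals.

\emph{What $h$ does.} Suppose then that $K$ is a convex polygon with nonempty interior, the intersection of the closed half-planes $H_e$ determined by its edges $e$. We claim that each $H_e$ contains at least two of $p_1,p_2,p_3$. Suppose $p_1,p_2\notin H_e$. The triangles $\operatorname{conv}(e\cup\{p_1\})\subseteq U_1$ and $\operatorname{conv}(e\cup\{p_2\})\subseteq U_2$ both contain a small half-disk centered at the midpoint of $e$, on the outer side of $e$. This half-disk lies in $U_1\cap U_2=K$ but not in $H_e$, a contradiction.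

Now add a point $o\in K$. Any four points of the plane split into two groups whose convex hulls share a point $z$: either one of them lies in the convex hull of the other three, or they form a convex quadrilateral whose diagonals cross. Each $H_e$ misses at most one of $o,p_1,p_2,p_3$, so it contains one of the two groups entirely, and therefore contains $z$. Hence $z\in K$. The group without $o$ lies in $U_h$, so $z\in U_h$ as well, contradicting $K\cap U_h=\emptyset$. See Figure~\ref{fig:petals}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!15] (1,-1)--(2.2,0.4)--(1,1)--(0.4,2)--(-1,1)--(-2.2,0.4)--(-1,-1)--cycle;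
\fill[gray!40] (-1,-1) rectangle (1,1);
\draw (-1,-1) rectangle (1,1);
\draw (1,-1)--(2.2,0.4)--(1,1)--(0.4,2)--(-1,1)--(-2.2,0.4)--(-1,-1);
\draw[thick] (-2.2,0.4)--(2.2,0.4);
\draw[thick] (-0.2,-0.4)--(0.4,2);
\draw[dashed] (-0.3,2.3)--(2.5,-0.5);
\fill (2.2,0.4) circle (1.4pt) node[right] {$p_1$};
\fill (0.4,2) circle (1.4pt) node[above right] {$p_2$};
\fill (-2.2,0.4) circle (1.4pt) node[left] {$p_3$};
\fill (-0.2,-0.4) circle (1.4pt) node[below] {$o$};
\fill (0,0.4) circle (1.4pt) node[above left] {$z$};
\node at (0.6,-0.6) {$K$};
\end{tikzpicture}
\caption{A square core $K$ with three petals $\operatorname{conv}(K\cup\{p_i\})$ and a point $o\in K$. The line through each side of the square cuts off at most one $p_i$, so the common point $z$ of the segments $p_1p_3$ and $op_2$ lies in $K$. The dashed supporting line through a corner cuts off both $p_1$ and $p_2$.}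
\label{fig:petals}
\end{figure}

A general core has no edges, and arbitrary supporting lines cannot replace them: a supporting line through a corner may cut off two of the points, as the dashed line in Figure~\ref{fig:petals} does. The right substitutes are the supporting half-spaces at boundary points that are not corners.

\section{A sunflower lemma for closed cores with interior}\label{sec:sunflower}

\begin{proposition}\label{prop:sunflower}
Let $D\ge0$, and let $K\subseteq\mathbb{R}^D$ be closed and convex with nonempty interior. Let $W_0,\dots,W_D\supseteq K$ be convex sets with $W_i\cap W_j=K$ for $i\ne j$, and let $p_i\in W_i$. Then $\operatorname{conv}\{p_0,\dots,p_D\}\cap K\ne\emptyset$.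
\end{proposition}

For open sets this is Jeffs' sunflower theorem, which we recover as Corollary~\ref{cor:opensun}. The proof below is self-contained apart from two textbook facts.
\begin{itemize}
\item \emph{Supporting hyperplane theorem.} If $W\subseteq\mathbb{R}^D$ is convex and $y\in W\setminus\operatorname{int}W$, there is $u\ne0$ with $\langle u,x\rangle\le\langle u,y\rangle$ for all $x\in W$.
\item \emph{Rademacher's theorem.} A Lipschitz function $\mathbb{R}^D\to\mathbb{R}$ is differentiable outside a set of Lebesgue measure zero, hence on a dense set.
\end{itemize}
A \emph{supporting half-space} of $K$ at $y\in K$ is a closed half-space that contains $K$ and has $y$ on its bounding hyperplane. Call $y$ \emph{regular} if $K$ has exactly one supporting half-space at $y$, and denote this half-space by $T_y$. A regular point is not an interior point of $K$. The regular points of a polygon are the boundary points other than the vertices, and the $T_y$ are the half-planes $H_e$. The planar argument used two properties of these half-planes: each cuts off at most one petal, and together they cut out $K$. We prove both in general.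

\begin{lemma}\label{lem:onepetal}
In the setting of Proposition~\ref{prop:sunflower}, let $y$ be a regular point of $K$. Then $W_i\subseteq T_y$ for all $i$ with at most one exception.
\end{lemma}

\begin{proof}
Suppose $y\notin\operatorname{int}W_i$. Since $y\in W_i$, there is a supporting half-space of $W_i$ at $y$. It contains $K$, so it is a supporting half-space of $K$ at $y$, and by regularity it equals $T_y$. Thus $W_i\not\subseteq T_y$ implies $y\in\operatorname{int}W_i$. If this happened for two indices $i\ne j$, then $y\in\operatorname{int}W_i\cap\operatorname{int}W_j=\operatorname{int}(W_i\cap W_j)=\operatorname{int}K$, which is false.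
\end{proof}

The second property requires a supply of regular points. To apply Rademacher's theorem we describe $K$ as a sublevel set of a Lipschitz function, its gauge; regular points then arise from points of differentiability.

\begin{lemma}\label{lem:tangent}
Let $D\ge1$, and let $K\subseteq\mathbb{R}^D$ be closed and convex with nonempty interior. For every $q\notin K$ there is a regular point $y$ of $K$ with $q\notin T_y$.
\end{lemma}

\begin{proof}
Translate so that $K$ contains the closed ball of radius $r>0$ about $0$, and let $g(x)=\inf\{t>0:x/t\in K\}$.

\emph{The gauge.} Since $0\in K$ and $K$ is convex, $x/t\in K$ implies $x/t'\in K$ for $t'\ge t$; so $x/t\in K$ for all $t>g(x)$. The ball gives $0\le g(x)\le|x|/r$, and the definition gives $g(sx)=sg(x)$ for $s>0$. If $x/s$ and $x'/t$ lie in $K$, then so does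
\[
\frac{x+x'}{s+t}=\frac{s}{s+t}\cdot\frac{x}{s}+\frac{t}{s+t}\cdot\frac{x'}{t},
\]
hence $g(x+x')\le g(x)+g(x')$. It follows that $g(x)-g(x')\le g(x-x')\le|x-x'|/r$, so $g$ is $\frac1r$-Lipschitz. Finally $K=\{g\le1\}$: if $x\in K$ then $g(x)\le1$, and if $g(x)\le1$ then $x=\lim_{t\downarrow1}x/t\in K$ because $K$ is closed.

\emph{Differentiability gives regularity.} Let $g(y)=1$, and let $g$ be differentiable at $y$ with gradient $v$. We claim that $y$ is regular, that $T_y=\{x:\langle v,x\rangle\le1\}$, and that $\langle v,y\rangle=1$. The point $y$ lies in $K$ but not in its interior, since $g(sy)=s>1$ for $s>1$. So $K$ has a supporting half-space $\{x:\langle u,x\rangle\le\langle u,y\rangle\}$ at $y$. Consider any such half-space. It contains $ru/|u|\in K$, so $\langle u,y\rangle\ge r|u|>0$, and with $u'=u/\langle u,y\rangle$ it takes the form $\{x:\langle u',x\rangle\le1\}$, where $\langle u',y\rangle=1$. For any $x$ and any $t>g(x)$ we have $x/t\in K$, so $\langle u',x\rangle\le t$; hence $\langle u',x\rangle\le g(x)$, with equality at $x=y$. The function $g-\langle u',\cdot\rangle$ thus has a minimum at $y$, its gradient $v-u'$ vanishes there, and $u'=v$.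 This proves the claim.

\emph{Cutting off $q$.} We have $g(q)>1$. Choose a point $y'$ of differentiability of $g$ with $|y'-q|<r(g(q)-1)/2$. Then $s=g(y')\ge g(q)-|y'-q|/r>1$. Put $y=y'/s$, so $g(y)=1$. The identity $g(x)=g(sx)/s$ shows that $g$ is differentiable at $y$ with the same gradient $v$ as at $y'$, and $|v|\le1/r$ by the Lipschitz bound. By the claim, $y$ is regular and $\langle v,y'\rangle=s\langle v,y\rangle=g(y')$. Therefore
\[
\langle v,q\rangle\ge\langle v,y'\rangle-\frac{|y'-q|}{r}=g(y')-\frac{|y'-q|}{r}\ge g(q)-\frac{2|y'-q|}{r}>1,
\]
that is, $q\notin T_y$.
\end{proof}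

The splitting of four points in the plane is a case of \emph{Radon's theorem}: for any $x_1,\dots,x_{D+2}\in\mathbb{R}^D$, not necessarily distinct, there is a partition $A\cup B$ of the index set into nonempty parts with $\operatorname{conv}\{x_k:k\in A\}\cap\operatorname{conv}\{x_k:k\in B\}\ne\emptyset$. Indeed, the $D+1$ homogeneous linear equations $\sum_kc_kx_k=0$, $\sum_kc_k=0$ in $D+2$ unknowns have a nonzero solution. Let $A=\{k:c_k>0\}$ and $B=\{k:c_k\le0\}$. Then $\gamma=\sum_{k\in A}c_k=\sum_{k\in B}|c_k|>0$, and $\sum_{k\in A}(c_k/\gamma)x_k=\sum_{k\in B}(|c_k|/\gamma)x_k$ lies in both hulls.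

\begin{proof}[Proof of Proposition~\ref{prop:sunflower}]
For $D=0$ we have $p_0\in\mathbb{R}^0=K$. Let $D\ge1$ and pick $o\in K$. Apply Radon's theorem to the $D+2$ points $o,p_0,\dots,p_D$, and let $z$ be a common point of the two hulls. One of the two parts consists of points $p_i$ only, so $z\in\operatorname{conv}\{p_0,\dots,p_D\}$. Let $y$ be a regular point of $K$. The half-space $T_y$ contains $o$ and, by Lemma~\ref{lem:onepetal}, contains $p_i$ for all but at most one index $i$. So it contains all points of one of the two parts, and hence $z$. Since $z\in T_y$ for every regular $y$, Lemma~\ref{lem:tangent} gives $z\in K$.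
\end{proof}

\begin{remark}\label{rem:hyp}
No hypothesis can be dropped. The three segments of Section~\ref{sec:plane} show that $K$ needs interior. That $K$ must be closed is shown by the open square $K=(0,1)^2$ with $W_i=K\cup\{p_i\}$ and $p_i=(\frac{i+1}4,0)$ for $i=0,1,2$. Finally, $D$ petals do not suffice: let $K=\{x\in\mathbb{R}^D:x_j\le0\text{ for all }j\}$, $W_i=\{x:x_j\le0\text{ for all }j\ne i\}$ and $p_i=e_i$ for $1\le i\le D$. The coordinate sum is $1$ on $\operatorname{conv}\{e_1,\dots,e_D\}$ and at most $0$ on $K$.
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:thmA}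

\subsection*{A closed realization in $\mathbb{R}^m$}
We start from the last example in Remark~\ref{rem:hyp}, with one coordinate $x_F$ for each $F\in\mathcal{F}$, and let neuron $i$ cover the directions $F$ that contain $i$. The orthant itself is too large a core. Each of its points $x$ is the midpoint of $x+t(e_F-e_G)$ and $x-t(e_F-e_G)$, which for large $t$ lie in petals outside the core and hence in $U_b$, so the convex set $U_b$ would cover the core. We therefore truncate. Let $Q=\{x\in\mathbb{R}^m:x_F\ge-1\text{ for all }F\}$, write $\Sigma(x)=\sum_Fx_F$, and put
\begin{align*}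
U_i&=\{x\in Q:\ x_F\le0\text{ for all }F\not\ni i\}\qquad(i\in[n]),\\
U_b&=\{x\in Q:\ \Sigma(x)\ge-(m-1)\},\qquad U_h=\{x\in Q:\ \Sigma(x)\ge1\}.
\end{align*}
These sets are closed and convex. For the antichain of Section~\ref{sec:plane}, the core is the cube $[-1,0]^3$, the petal $U_i$ is the beam obtained by sliding the cube in direction $e_i$, the set $U_h$ cuts across the three beams, and $U_b$ omits from $Q$ only a neighborhood of the corner $(-1,-1,-1)$.

Points outside $Q$ have word $\emptyset$. For $x\in Q$ let $S=\{F:x_F>0\}$. Then $x\in U_i$ if and only if every $F\in S$ contains $i$.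
\begin{itemize}
\item If $S=\emptyset$, then $w(x)\supseteq[n]$, and $x\notin U_h$ because $\Sigma(x)\le0$. So $w(x)$ is $[n]\cup\{b\}$ or $[n]$. The first occurs at $x=0$, the second at $x=(-1,\dots,-1)$, where $\Sigma(x)=-m<-(m-1)$.
\item If $S\ne\emptyset$, then $w(x)\cap[n]=\tau$ with $\tau=\bigcap_{F\in S}F\in I(\mathcal{F})$. One coordinate of $x$ is positive and the other $m-1$ are at least $-1$, so $\Sigma(x)>-(m-1)$ and $x\in U_b$. Thus $w(x)$ is $\tau\cup\{b\}$ or $\tau\cup\{b,h\}$. For a given $S$, the point with $x_F=t$ on $S$ and $x_F=0$ elsewhere has $\Sigma(x)=t|S|$; it has the first word for $0<t<1/|S|$ and the second for $t\ge1$.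
\end{itemize}
As $S$ runs through the nonempty subfamilies of $\mathcal{F}$, the set $\tau$ runs through $I(\mathcal{F})$. The code is exactly $\mathcal{C}_{\mathcal{F}}$, so $\operatorname{cdim}(\mathcal{C}_{\mathcal{F}})\le m$.

\subsection*{What the code says about a realization}
The following facts are combinatorial and hold for arbitrary sets.

\begin{lemma}\label{lem:facts}
Let $U_i$ $(i\in[n])$, $U_b$, $U_h$ be subsets of $\mathbb{R}^d$ with code $\mathcal{C}_{\mathcal{F}}$, and let $K=U_{[n]}$. Then:
\begin{itemize}
\item[(i)] $U_i\subseteq U_b\cup K$ for every $i\in[n]$;
\item[(ii)] $K\setminus U_b\ne\emptyset$;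
\item[(iii)] $U_F\cap U_G=K$ for distinct $F,G\in\mathcal{F}$;
\item[(iv)] $K\cap U_h=\emptyset$;
\item[(v)] for every $F\in\mathcal{F}$ there is a point $p_F\in U_F\cap U_h$.
\end{itemize}
\end{lemma}

\begin{proof}
We use \eqref{eq:dictionary} throughout. The only codeword that contains $i$ but not $b$ is $[n]$, which gives (i), and $[n]$ is a codeword, which gives (ii). For (iii), note that $U_F\cap U_G=U_{F\cup G}$. Every $\tau\in I(\mathcal{F})$ lies in some $E\in\mathcal{F}$, and $F\cup G\subseteq\tau\subseteq E$ would force $F=E=G$ by the antichain property. So the only codewords containing $F\cup G$ are $[n]$ and $[n]\cup\{b\}$, and $U_{F\cup G}=K$. For (iv), a codeword containing $h$ meets $[n]$ in some $\tau\subseteq E\ne[n]$. For (v), $F\in I(\mathcal{F})$, so $F\cup\{b,h\}$ is a codeword.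
\end{proof}

The antichain property is needed for (iii): if $F\subseteq G$, then $U_F\cap U_G=U_G$ contains $p_G\notin K$.

\subsection*{The lower bound}
Take a closed realization of $\mathcal{C}_{\mathcal{F}}$ in $\mathbb{R}^d$, with the notation of Lemma~\ref{lem:facts}. The set $K$ is closed, convex and nonempty, but it may have empty interior in $\mathbb{R}^d$: a realization can always be placed inside a hyperplane of a larger space. What can be forced is that $K$ has interior in an affine subspace that contains all petals.

By (ii) there is $x\in K\setminus U_b$. Since $U_b$ is closed, some open ball $B$ about $x$ is disjoint from $U_b$. By (i), $U_i\cap B\subseteq K$, and $K\subseteq U_i$, so $U_i\cap B=K\cap B$ for all $i\in[n]$. A convex set $A$ containing $x$ has the same affine hull as $A\cap B$: for $a\in A$ and small $\varepsilon>0$ the point $x+\varepsilon(a-x)$ lies in $A\cap B$, and $a$ is an affine combination of this point and $x$. Applying this to $U_i$ and to $K$ gives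
\[
\operatorname{aff}U_i=\operatorname{aff}(U_i\cap B)=\operatorname{aff}(K\cap B)=\operatorname{aff}K\qquad(i\in[n]).
\]
Let $L=\operatorname{aff}K$ and $D=\dim L\le d$. The convex set $K$ contains $D+1$ affinely independent points and the simplex they span, so it has nonempty interior relative to $L$. Each $F\in\mathcal{F}$ is nonempty, so $U_F\subseteq L$.

Suppose $D\le m-1$, and choose $D+1$ members of $\mathcal{F}$. The corresponding sets $U_F\subseteq L\cong\mathbb{R}^D$ are convex, contain $K$, and meet pairwise in $K$ by (iii). Proposition~\ref{prop:sunflower}, applied in $L$, gives a point of $K$ in the convex hull of the corresponding points $p_F$ from (v). This hull lies in the convex set $U_h$, contradicting (iv). Hence $d\ge D\ge m$, and Theorem~\ref{thm:A} is proved.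

\begin{remark}
A single codeword carries the lower bound. The code $\mathcal{C}_{\mathcal{F}}\setminus\{[n]\}$ is closed under intersections: $I(\mathcal{F})\cup\{[n]\}$ is, every nonempty codeword contains $b$, and $h$ occurs exactly with the members of $I(\mathcal{F})$. It does not contain $[n]\cup\{b,h\}$. By Proposition~\ref{prop:intclosed} its closed embedding dimension is at most $n+1$, whatever the size of $\mathcal{F}$.
\end{remark}

\section{Open realizations}\label{sec:open}

For open sets the core has interior but is not closed. We pass to closures, after pushing the points $p_i$ slightly away from the core so that the conclusion can be pulled back. We use the \emph{segment principle}: if $A$ is open and convex, $k\in A$ and $x\in\overline A$, then every point $(1-t)k+tx$ with $0\le t<1$ lies in $A$. It implies that $\overline A\cap\overline{A'}=\overline{A\cap A'}$ for open convex sets $A,A'$ with a common point $k$ \cite[Theorem~6.5]{rockafellar}: a point $x$ of the left side is the limit of the points $(1-t)k+tx\in A\cap A'$ as $t\uparrow1$.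

\begin{corollary}\label{cor:opensun}
Let $D\ge0$, let $K\ne\emptyset$ and $W_0,\dots,W_D\supseteq K$ be open convex subsets of $\mathbb{R}^D$ with $W_i\cap W_j=K$ for $i\ne j$, and let $p_i\in W_i$. Then $\operatorname{conv}\{p_0,\dots,p_D\}\cap K\ne\emptyset$.
\end{corollary}

\begin{proof}
Fix $k\in K$. The $W_i$ are open, so there is $\varepsilon>0$ with $p_i'=p_i+\varepsilon(p_i-k)\in W_i$ for all $i$. The closures $\overline{W_i}$ are convex, contain $\overline K$, and meet pairwise in $\overline K$, which is closed and convex with nonempty interior. Proposition~\ref{prop:sunflower} gives a convex combination $q'=\sum_i\lambda_ip_i'\in\overline K$. Since $p_i=(p_i'+\varepsilon k)/(1+\varepsilon)$, we have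
\[
\sum_i\lambda_ip_i=\frac{q'+\varepsilon k}{1+\varepsilon}=(1-t)k+tq',\qquad t=\frac1{1+\varepsilon}<1,
\]
and this point lies in $K$ by the segment principle.
\end{proof}

\begin{proposition}\label{prop:odim}
For $\mathcal{F}$ as in Theorem~\ref{thm:A} we have $\operatorname{odim}(\mathcal{C}_{\mathcal{F}})=m$.
\end{proposition}

\begin{proof}
\emph{Lower bound.} Take an open realization in $\mathbb{R}^d$ and suppose $d\le m-1$. With the notation of Lemma~\ref{lem:facts}, the sets $U_F$ and $K$ are open and convex, and $K\ne\emptyset$ by (ii). By (iii), Corollary~\ref{cor:opensun} applies to any $d+1$ of the sets $U_F$ and gives a point of $K$ in the convex hull of the corresponding $p_F\in U_h$, contradicting (iv). The neuron $b$ plays no role here.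

\emph{Upper bound.} Make the inequalities of Section~\ref{sec:thmA} strict: let $Q=\{x\in\mathbb{R}^m:x_F>-1\text{ for all }F\}$ and
\begin{align*}
U_i&=\{x\in Q:\ x_F<0\text{ for all }F\not\ni i\}\qquad(i\in[n]),\\
U_b&=\{x\in Q:\ \Sigma(x)>-(m-1)\},\qquad U_h=\{x\in Q:\ \Sigma(x)>1\}.
\end{align*}
Points outside $Q$ have word $\emptyset$. For $x\in Q$ let now $S=\{F:x_F\ge0\}$, so that $x\in U_i$ if and only if every $F\in S$ contains $i$.
\begin{itemize}
\item If $S=\emptyset$, then $w(x)\supseteq[n]$, and $x\notin U_h$ because $\Sigma(x)<0$. The point with all coordinates $-\frac14$ lies in $U_b$, since $\frac m4<m-1$ for $m\ge2$. The point with all coordinates $-1+\frac1m<0$ has $\Sigma(x)=-(m-1)$ and does not lie in $U_b$. So the words are $[n]\cup\{b\}$ and $[n]$.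
\item If $S\ne\emptyset$, then $w(x)\cap[n]=\tau=\bigcap_{F\in S}F$. One coordinate of $x$ is nonnegative and the other $m-1\ge1$ coordinates exceed $-1$, so $\Sigma(x)>-(m-1)$ and $x\in U_b$. For a given $S$, the point with $x_F=t$ on $S$ and $x_F=-\frac14$ elsewhere has word $\tau\cup\{b\}$ for $t=0$, where $\Sigma(x)\le0$, and word $\tau\cup\{b,h\}$ for $t=m$, where $\Sigma(x)\ge m-\frac{m-1}4>1$.
\end{itemize}
The code is $\mathcal{C}_{\mathcal{F}}$, so $\operatorname{odim}(\mathcal{C}_{\mathcal{F}})\le m$.
\end{proof}

\section{The growth of embedding dimensions}\label{sec:growth}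

\begin{proof}[Proof of Corollary~\ref{cor:answers}]
Let $n=N-2\ge2$, and let $\mathcal{F}$ consist of all subsets of $[n]$ of size $\lfloor n/2\rfloor$. Distinct sets of equal size are incomparable, so $\mathcal{F}$ is an antichain with $\beta_n\ge2$ members. Theorem~\ref{thm:A} gives $\operatorname{cdim}(\mathcal{C}_{\mathcal{F}})=\beta_{N-2}$.

(a) With $j=\lfloor k/2\rfloor$, two applications of Pascal's rule give
\[
\beta_{k+2}=\binom{k+2}{j+1}=\binom{k}{j-1}+2\binom kj+\binom k{j+1}\ge2\beta_k.
\]
Since $\beta_6=20\ge2^{8/2}$ and $\beta_7=35\ge2^{9/2}$, induction in steps of two gives $\beta_{N-2}\ge2^{N/2}$ for all $N\ge8$.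

(b) For $N=6$ the family $\mathcal{F}$ consists of the $\beta_4=6$ pairs in $[4]$. Each singleton is the intersection of two pairs, and $12\cap34=\emptyset$, so $I(\mathcal{F})$ is the set of all subsets of $[4]$ of size at most $2$. With $b=5$ and $h=6$, the code $\mathcal{C}_{\mathcal{F}}$ is the one displayed.
\end{proof}

For the upper bounds, observe that a realization needs only one witness point for each codeword, so it can be restricted to the affine hull of the witnesses. The empty word needs no witness if we also cut with a ball; this saves one dimension.

\begin{proof}[Proof of Theorem~\ref{thm:B}]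
(1) Take a closed (respectively open) realization $U_1,\dots,U_N$ of $\mathcal{C}$ in some $\mathbb{R}^d$. For each nonempty codeword $\sigma$ choose $q_\sigma$ with $w(q_\sigma)=\sigma$. These are $|\mathcal{C}|-1\ge2$ distinct points, so their affine hull $L$ satisfies $1\le\dim L\le|\mathcal{C}|-2$. Let $R$ be a closed (respectively open) ball containing all $q_\sigma$. The sets $U_i\cap L\cap R$ are convex and closed (respectively open) in $L$. With respect to them, points of $L\cap R$ keep their word, which belongs to $\mathcal{C}$, and every nonempty codeword $\sigma$ occurs at $q_\sigma$. Points of $L\setminus R$ have word $\emptyset$, and such points exist because $\dim L\ge1$. So $\mathcal{C}$ is realized in $L$, and $\dim L\le|\mathcal{C}|-2\le2^N-2$.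

(2) The lower bound is Corollary~\ref{cor:answers}. For the upper bound, part (1) covers the codes with at least three codewords. The others have $\operatorname{cdim}\le1$: the code $\{\emptyset\}$ is realized by empty sets in $\mathbb{R}^0$, and $\{\emptyset,\sigma\}$ by $U_i=\{0\}\subseteq\mathbb{R}^1$ for $i\in\sigma$ and $U_i=\emptyset$ otherwise. Thus every finite closed embedding dimension on $N$ neurons is at most $\max\{1,2^N-2\}$, which is $2^N-2$ for $N\ge2$. The number $\beta_{N-2}$ is the largest of $N-1$ binomial coefficients with sum $2^{N-2}$, so
\[
\frac{2^{N-2}}{N-1}\le\beta_{N-2}\le M(N)<2^N\qquad(N\ge4),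
\]
and taking $N$th roots gives $M(N)^{1/N}\to2$. If $c<2$, then $c^N\le M(N)$ for all large $N$, and codes attaining $M(N)$ answer (Q1) with this $c$. If $c\ge2$ and $N\ge1$, then $\max\{1,2^N-2\}<2^N\le c^N$, so no code on $N$ neurons satisfies $c^N\le\operatorname{cdim}(\mathcal{C})<\infty$.

(3) For $2\le m\le\beta_{N-2}$, any $m$ subsets of $[N-2]$ of size $\lfloor(N-2)/2\rfloor$ form an antichain, and Theorem~\ref{thm:A} gives a code on $N$ neurons with closed embedding dimension $m$. For $m=0$ and $m=1$ take $\{\emptyset\}$ and $\{\emptyset,1\}$ from Section~\ref{sec:intro}, regarded as codes on $N$ neurons with the unused sets empty.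

(4) The first assertion is Proposition~\ref{prop:odim}. Applied to the antichain in the proof of Corollary~\ref{cor:answers}, it gives the lower bound $\beta_{N-2}$ for the maximum finite open embedding dimension on $N\ge4$ neurons. The upper bound $\max\{1,2^N-2\}$ follows from (1) for $|\mathcal{C}|\ge3$, and for $|\mathcal{C}|\le2$ from the realizations in (2) with $\{0\}$ replaced by the interval $(0,1)$. The remaining assertions of (2) were derived from these two bounds alone.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
Amzi Jeffs, \emph{Morphisms, Minors, and Minimal Obstructions to Convexity of Neural Codes}, thesis,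
\texttt{https://www.math.cmu.edu/\allowbreak users/\allowbreak math/\allowbreak amzij/\allowbreak pdf/\allowbreak Amzi\_Jeffs\_Thesis.pdf}.

\bibitem{rockafellar}
Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
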